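
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Adaptive $(p+k-1)$-renaming solves $k$-set agreement\\ only up to $k$ crashes}


\begin{abstract}
We consider $n$ asynchronous processes that communicate through atomic registers and objects solving adaptive renaming with at most $\min(2p-1,\,p+k-1)$ new names, where $p$ is the number of participants. We prove that for every $n$ and every $1\le k<n-1$ no wait-free algorithm solves $k$-set agreement in this system. More generally, $k$-set agreement is solvable in the presence of $t$ crashes if and only if $t\le k$. The proof implements the renaming objects from registers in such a way that $k$ crashes, wherever they occur, block at most one correct process.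
\end{abstract}

\section{Introduction}

\paragraph{The question.}
Two ways of coordinating $n$ asynchronous, crash-prone processes are compared here. In \emph{$k$-set agreement} each process proposes a value and decides a proposed value, and at most $k$ different values are decided. In \emph{adaptive $M$-renaming} processes with distinct identities from a huge name space acquire distinct new names in $[1..M(p)]$, where $p$ is the number of processes that actually take part. We consider the name bound
\[
g_k(p)=\min(2p-1,\;p+k-1),\qquad 1\le k\le n-1 .
\]
Since registers alone allow wait-free adaptive renaming with $2p-1$ names, the part that carries power is $p+k-1$, and the requirement gets stronger as $k$ decreases. For $k=1$ the names must lie in $[1..p]$.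

The two problems are related as follows. With $p+k-1$ names and $p$ participants, at most $p-1$ names exceed $k$. So the processes that receive a name larger than $k$, the ``losers,'' can never be all the participants, and a loser can always find a participant not known to have lost and adopt its value. For $k+1$ processes this yields $k$-set agreement (Section~\ref{sec:upper}), and if at most $k$ processes crash, then one of any $k+1$ processes survives and can publish its decision for all the others. Thus, as is known, $(p+k-1)$-renaming solves $k$-set agreement despite $t=k$ crashes, whereas registers alone cannot do so.

What if more than $k$ processes may crash? In the wait-free case, $t=n-1$, it is known that registers and $g_k$-renaming objects do not solve $k$-set agreement when $n\ge 2k+1$. The question whether the same impossibility holds for every $n$ and every $k<n-1$ is posed in \cite{source}. The remaining range is $n\le 2k\le 2n-4$, and its first case is $n=4$, $k=2$. We show that the impossibility holds throughout.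

\paragraph{Results.}
Write $(n,k)$-SA for $k$-set agreement among $n$ processes and $(n,g_k)$-AR for an object solving adaptive $g_k(p)$-renaming among $n$ processes. Precise definitions are in Section~\ref{sec:model}.

\begin{theorem}\label{thm:main}
Let $1\le k<t\le n-1$. No $t$-resilient algorithm solves $(n,k)$-SA from registers and $(n,g_k)$-AR objects. In particular, for every $n$ and every $1\le k<n-1$ no wait-free algorithm does.
\end{theorem}

It is a special case of a lower bound on the degree of agreement.

\begin{theorem}\label{thm:strong}
Let $1\le k,t\le n-1$ and
\[
f=\min\bigl(t,\;\lfloor (t+k-1)/2\rfloor\bigr).
\]
If $(n,j)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects, then $j\ge f+1$. In the wait-free case, $j\ge\lfloor (n+k)/2\rfloor$.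
\end{theorem}

To obtain Theorem~\ref{thm:main}, let $t\ge k+1$. Then $\lfloor (t+k-1)/2\rfloor\ge k$ and $t\ge k$, so $f\ge k$ and Theorem~\ref{thm:strong} excludes $j=k$. For $t=n-1$ and $k\le n-1$ we have $(n+k-2)/2\le (2n-3)/2<n-1$, so $f=\lfloor (n+k-2)/2\rfloor$ and $f+1=\lfloor (n+k)/2\rfloor$. This is the last sentence of Theorem~\ref{thm:strong}.

Both theorems also hold for algorithms that use, in place of $(n,g_k)$-AR objects, any solution to adaptive $(p+k-1)$-renaming and rely only on its specification. Indeed, $g_k(p)\le p+k-1$, so such an algorithm works with $(n,g_k)$-AR objects as well.

Combined with the grouping argument of Section~\ref{sec:upper}, Theorem~\ref{thm:main} gives a dichotomy: for $1\le k,t\le n-1$, $(n,k)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects if and only if $t\le k$ (Corollary~\ref{cor:dichotomy}).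

\paragraph{The idea.}
One would like to replace the renaming objects by a register implementation in which every correct participant returns as long as at most $k$ processes crash. A $k$-set agreement algorithm using the objects would then become a $k$-resilient one using registers only, which cannot exist. But no such implementation exists either: by the losers argument above it would itself yield $k$-resilient $k$-set agreement from registers. With $k$ crashes some correct process must sometimes be left waiting forever inside an object.

We therefore ask how few correct processes have to be left waiting, and the answer is \emph{one}. Our implementation has the property that if at most $k$ processes crash, then at most one correct process is ever blocked, over all objects together. From the point of view of the algorithm that uses the objects, a blocked process is indistinguishable from one that crashed after invoking an object. So it sees at most $k+1$ failures. When $k+1\le t$, which is where the hypothesis $k<t$ enters, a $t$-resilient algorithm must cope with that. Some process then decides, and it tells the blocked one. The result is a $k$-resilient register algorithm for $(n,k)$-SA, a contradiction.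

\section{Model and standard facts}\label{sec:model}

There are $n$ asynchronous sequential processes $1,\dots,n$. Process $i$ has an identity $id_i$, and the identities are distinct elements of a totally ordered set. A \emph{run} is a finite or infinite sequence of steps, regarded as the whole history of the system. A process \emph{crashes} in a run if it takes only finitely many steps and its program has not halted; never starting counts as crashing. A process that does not crash is \emph{correct}; it halts or takes infinitely many steps. A finite initial segment of a run is called a \emph{prefix}. A run is \emph{$t$-admissible} if at most $t$ processes crash in it. A $t$-resilient algorithm meets its specification in all $t$-admissible runs. \emph{Wait-free} means $t=n-1$.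

\begin{definition}
In $(n,k)$-SA each process starts by proposing a value from a domain with more than $k$ values. Every correct process decides (termination), every decided value was proposed (validity), and at most $k$ different values are decided (agreement). Values decided by processes that crash later count as well.
\end{definition}

\begin{definition}\label{def:AR}
An adaptive $M$-renaming object is one-shot: each process invokes it at most once, and a process \emph{participates} if it invokes it. The object responds with new names such that
(i)~names returned to different processes are distinct;
(ii)~every returned name is a positive integer at most $M(p)$, where $p$ is the number of processes that have invoked the object by the time of the return;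
(iii)~every participant that does not crash receives a name.
An $(n,g_k)$-AR object is an adaptive $g_k(p)$-renaming object for $n$ processes.
\end{definition}

Since $g_k(p)\le p+k-1$, an $(n,g_k)$-AR object is in particular an adaptive $(p+k-1)$-renaming object.

In (ii) only the participants up to the return are counted. One may also let $p$ be the number of participants in the whole run. This makes no difference. An algorithm that works under the weaker requirement works with objects satisfying (ii), so our lower bounds apply to it. Conversely, an object must return names without knowing whether further participants will come, and in the continuation in which none come, the names returned so far must obey the bound for the participants so far.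

Invocation and response are separate steps of the process, and an algorithm may use any number of AR objects. It relies only on their specification. (If an application wants to invoke an object repeatedly, it can cache the name.)

We use two standard facts.

\emph{Snapshots.} A snapshot array $S[1..n]$ supports $\mathtt{update}$, by which process $i$ overwrites $S[i]$, and $\mathtt{scan}$, which returns the contents of the whole array. It has a wait-free linearizable implementation from registers \cite{AADGMS}: each operation of a correct process completes, and operations appear to take effect one at a time, each between its invocation and its response. An operation during which a process crashes either takes effect or does not, so the process may be thought of as crashing right after or right before it. We may therefore treat $\mathtt{update}$ and $\mathtt{scan}$ as single atomic steps and still call an algorithm that uses them a register algorithm.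

\emph{Set agreement from registers} \cite{BG,HS,SZ}. With registers only,
\begin{equation}\label{eq:KR}
(n,j)\text{-SA is not solvable } f\text{-resiliently whenever } 1\le j\le f\le n-1 .
\end{equation}

\section{A renaming object that blocks few processes}\label{sec:object}

\subsection{The algorithm}

In renaming from registers a process repeatedly announces a \emph{suggestion} for its new name, looks at the announcements of the others, keeps the name if nobody else suggests it, and otherwise suggests another number. To keep the processes from colliding forever, a process of rank $r$ suggests the $r$-th free number. We make two changes.
\begin{itemize}
\item A process that would have to suggest a number larger than $|P|+k-1$, where $P$ is the set of participants it sees, suggests nothing (written $\bot$) and tries again. This enforces the name bound, and it is also how a process can be blocked.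
\item The rank is computed only among participants that have \emph{not finished}. To this end each entry carries a bit $done$.
\end{itemize}

For each object there is a snapshot array $S[1..n]$, initially $\bot$ everywhere. A non-$\bot$ entry $S[j]$ is a triple $(id_j,s_j,done_j)$, where the suggestion $s_j$ is a positive integer or $\bot$. When process $i$ invokes the object it executes the following code, in which the values $id_j,s_j,done_j$ in lines 4--6 are those read in $V$. Indices only address the array; names are computed by comparing identities.

\begin{center}
\begin{minipage}{0.92\textwidth}
\begin{tabbing}
0\quad \= \quad\quad \= \quad\quad \= \kill
1 \> $s:=\bot$\\
\> \textbf{loop}\\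
2 \>\> $\mathtt{update}\ S[i]:=(id_i,s,0)$\\
3 \>\> $V:=\mathtt{scan}$\\
4 \>\> $P:=\{j: V[j]\ne\bot\}$;\quad $X:=\{s_j : j\in P\setminus\{i\},\ s_j\ne\bot\}$\\
5 \>\> \textbf{if} $s\ne\bot$ and $s\notin X$ \textbf{then} $\mathtt{update}\ S[i]:=(id_i,s,1)$; \textbf{return} $s$\\
6 \>\> $U:=\{j\in P: done_j=0\}$;\quad $r:=$ rank of $id_i$ in $\{id_j: j\in U\}$\\
7 \>\> $x:=$ the $r$-th smallest positive integer not in $X$\\
8 \>\> \textbf{if} $x\le |P|+k-1$ \textbf{then} $s:=x$ \textbf{else} $s:=\bot$
\end{tabbing}
\end{minipage}
\end{center}

In lines 4--8 process $i$ has already written its entry, with $done_i=0$, so $i\in U\subseteq P$ in lines 6--8 and $r$ is well defined. The smallest identity has rank $1$.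

\subsection{The smallest case by hand}\label{sec:example}

Let $k=1$, so that names must lie in $[1..p]$, and let three processes $q,u,v$ have identities $q<u<v$. First $q$ runs alone. It writes $\bot$, sees $P=\{q\}$ and $X=\emptyset$, has rank $1$ and computes $x=1\le|P|+k-1=1$. It writes the suggestion $1$ and crashes. Its entry is now $(q,1,0)$ forever.

Now $u$ and $v$ invoke the object. Both write $\bot$ and then both scan, so each sees $|P|=3$ and $X=\{1\}$. The cap in line 8 is $3$.
\begin{itemize}
\item Process $u$ has rank $2$ in $\{q,u,v\}$. The free numbers are $2,3,4,\dots$, and the second one is $3\le 3$. So $u$ suggests $3$.
\item Process $v$ has rank $3$. The third free number is $4>3$, so $v$ suggests nothing.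
\end{itemize}
In the next round $u$ finds $3\notin X=\{1\}$ and returns $3$. From then on $v$ has rank $2$ in $U=\{q,v\}$ and sees $X=\{1,3\}$. The free numbers are $2,4,5,\dots$, the second one is $4>3$, and $v$ is blocked forever.

So one crash blocked one correct process. It did not block both: the survivor of smaller identity was never obstructed by the other one. The crashed process did its damage in two ways. It occupied the number $1$ without returning it, and it occupied the rank $1$, so that the survivors skip a number reserved for it. It was counted once in the cap $|P|+k-1$, which makes up for one of the two. In general the cap supplies one unit for each participant, and $k-1$ more:
\begin{center}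
\begin{tabular}{l|c|c}
 & units supplied to the cap & units used up\\ \hline
finished participant & $1$ & $1$ (its name)\\
crashed, unfinished participant & $1$ & at most $2$ (suggestion and rank)\\
blocked correct participant & $1$ & --- \\
constant & $k-1$ & $1$ (rank of the smallest blocked process)
\end{tabular}
\end{center}
With $c$ crashed unfinished and $b\ge1$ blocked correct participants, the blocked process of smallest identity should therefore get through as soon as $c+b+k-1\ge 2c+1$, that is, $b\ge c+2-k$. This is the content of Lemma~\ref{lem:block}. The table also explains line 6: if ranks were taken among all participants, a finished process could use up two units as well, and the account would not balance.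

\subsection{Safety}

\begin{lemma}\label{lem:safe}
In every run, names returned to different processes are distinct, and each returned name is at most $g_k(p)$, where $p$ is the number of processes that have invoked the object by the time of the return.
\end{lemma}

\begin{proof}
\emph{Size.} A returned name was computed as $x$ in lines 7--8 of an earlier iteration, with the set $P$ of that iteration. Line 8 gives $x\le|P|+k-1$. Moreover, the $r$-th smallest positive integer outside $X$ is at most $|X|+r$. Here $|X|\le|P|-1$, because $X$ collects suggestions of processes other than $i$, and $r\le|U|\le|P|$. Hence $x\le 2|P|-1$ and altogether $x\le g_k(|P|)$. Every member of $P$ has invoked the object, so $|P|\le p$, and $g_k$ is nondecreasing. Thus $x\le g_k(p)$.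

\emph{Distinctness.} Suppose $i\ne j$ both return $s$. Let $w_i,w_j$ be their last updates in line 2. Both write the suggestion $s$, and we may assume that $w_i$ takes effect before $w_j$. After $w_i$, process $i$ performs just one more update, in line 5, with the same suggestion. So $S[i]$ contains the suggestion $s$ at all times after $w_i$. The scan of $j$ that follows $w_j$ then sees $s_i=s$, so $s\in X$ and $j$ does not return in this iteration. This contradicts the choice of $w_j$ as the last update of $j$ in line 2.
\end{proof}

\subsection{Blocking}

\begin{lemma}\label{lem:block}
In a run, let $W$ be the set of correct processes that invoke the object and never return from it. Let $C$ be the set of processes that crash while executing the code of the object, after their first update and before their update with $done=1$. Put $c=|C|$. Then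
\[
|W|\le\max(0,\;c+1-k).
\]
In particular, $W\ne\emptyset$ implies $c\ge k$.
\end{lemma}

\begin{proof}
Suppose, for contradiction, that $W\ne\emptyset$ and $|W|\ge c+2-k$. We show that the process of smallest identity in $W$ returns.

\emph{Stabilization.} A process outside $W$ returns, crashes or never invokes the object, so it performs only finitely many updates on $S$. A process in $W$ never performs an update with $done=1$, since as a correct process it would then return. Hence there is a time $\tau_0$ after which no process crashes, no process performs its first update or an update with $done=1$, and only processes in $W$ perform updates. In all scans after $\tau_0$ the set $P$ is the same. The members of $P$ whose entry has $done=0$ are exactly those in $W\cup C$, so in these scans $U=W\cup C$. Let $d=|P\setminus U|$ be the number of the others; these have performed their update with $done=1$, whether or not they crashed later. Thus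
\[
|P|=d+c+|W|.
\]

\emph{Frozen suggestions.} After $\tau_0$ the entries of processes in $P\setminus W$ do not change. Let $N$ be the set of their suggestions different from $\bot$, so that $|N|\le d+c$. Let $z_1<z_2<\cdots$ be the positive integers not in $N$.

\emph{The smallest blocked process is within the cap.} Let $i$ be the process of smallest identity in $W$ and $\rho$ its rank in $U=W\cup C$. All processes of smaller rank are in $C$, so $\rho\le c+1$. Hence, using $|W|\ge c+2-k$ in the third step,
\begin{equation}\label{eq:cap}
z_\rho\;\le\;|N|+\rho\;\le\; d+2c+1\;\le\; d+c+|W|+k-1\;=\;|P|+k-1 .
\end{equation}

\emph{The other blocked processes leave $z_1,\dots,z_\rho$ alone.} Let $j\in W\setminus\{i\}$ and let $r_j>\rho$ be its rank in $U$. Consider an iteration of $j$ whose scan occurs after $\tau_0$. The test in line 5 fails, because $j$ never returns. So $j$ computes in line 7 the $r_j$-th smallest positive integer not in its set $X$. Since $j\in W$, the set $X$ contains all frozen suggestions: $N\subseteq X$. Enlarging the excluded set can only increase the $r_j$-th smallest remaining integer, so $x\ge z_{r_j}>z_\rho$. After line 8 the suggestion of $j$ is therefore $\bot$ or larger than $z_\rho$. This step uses that line 8 \emph{withdraws} the old suggestion when the cap is exceeded. Since $j$ loops forever, it writes such a suggestion, and from then on only such suggestions.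 So there is a time $\tau_1\ge\tau_0$ after which no process in $W\setminus\{i\}$ has a suggestion among $z_1,\dots,z_\rho$ in the array.

\emph{Process $i$ returns.} Consider an iteration of $i$ whose scan occurs after $\tau_1$. If the test in line 5 succeeds, $i$ returns, a contradiction. If it fails, $i$ has rank $r=\rho$ in line 6. Its set $X$ consists of $N$ and of suggestions of processes in $W\setminus\{i\}$, so $N\subseteq X$ and $X\cap\{z_1,\dots,z_\rho\}=\emptyset$. The positive integers up to $z_\rho$ that are not in $X$ are then exactly $z_1,\dots,z_\rho$, and $x=z_\rho$. By \eqref{eq:cap} process $i$ sets $s:=z_\rho$. In the next iteration it writes $z_\rho$ and scans. Again $z_\rho\notin X$, so $i$ returns. This contradicts $i\in W$.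
\end{proof}

\begin{remark}
The run in Section~\ref{sec:example} has $k=c=|W|=1$, so the bound of the lemma is attained there. At the other extreme, neither proof above uses $k\le n-1$, and we may run the code with $k=n$. The cap is then never active, since $x\le 2|P|-1\le|P|+n-1$. Nobody is ever blocked, since $W\neq\emptyset$ would require $c\ge n$, while $C$ and $W$ are disjoint. In this case the algorithm is a wait-free adaptive $(2p-1)$-renaming algorithm.
\end{remark}

\section{The lower bound}\label{sec:lower}

\subsection{The first open case}

Let $n=4$ and $k=2$, and suppose a wait-free algorithm solves $(4,2)$-SA with renaming objects. Replace each object by the algorithm of Section~\ref{sec:object} and let at most two processes crash. By Lemma~\ref{lem:block} a correct process can be blocked in an object only if $c\ge2$ there. That takes both crashes in one object, and then at most $c+1-k=1$ process is blocked. A process is inside one object at a time, so the two crashes cannot cause blocking elsewhere as well. At least $4-2-1=1$ process is neither crashed nor blocked, and for it the run looks like one with at most three crashes. It must decide, and it can publish its decision. This makes $2$-set agreement solvable from registers with two crashes, against \eqref{eq:KR}.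

In general we let $f$ processes crash, count the blocked processes over all objects, and choose $f$ as large as the resilience $t$ of the given algorithm permits.

\subsection{Blocked processes as crashed processes}

Let $\mathcal A$ be an algorithm that solves $(n,j)$-SA $t$-resiliently from registers and $(n,g_k)$-AR objects. Let $\mathcal A'$ be $\mathcal A$ with every AR object replaced by the algorithm of Section~\ref{sec:object}, with a snapshot array of its own. So $\mathcal A'$ uses registers only.

The next lemma speaks of a set $F$ that contains the crashed processes but may be larger. The reason is that a process may finish its part of $\mathcal A'$ and crash afterwards, before telling the others its decision; such a process must not be relied upon.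

\begin{lemma}\label{lem:project}
Let $f\ge0$ be an integer with $\max(f,\,2f+1-k)\le t$. Consider a run of $\mathcal A'$ and a set $F$ of at most $f$ processes that contains all processes that crash in it. The run induces a $t$-admissible run of $\mathcal A$ in which the AR objects meet their specification and the same decisions are made. Consequently, in the run of $\mathcal A'$ at least $n-t\ge1$ processes outside $F$ decide, at most $j$ values are decided, and all of them were proposed.
\end{lemma}

\begin{proof}
For an object $O$ write $W_O$, $C_O$, $c_O$ for the quantities of Lemma~\ref{lem:block}. A process executes at most one AR operation at a time, so it crashes inside at most one object and $\sum_O c_O\le f$. A blocked process is blocked in exactly one object. Let $m$ be the number of objects with $c_O\ge k$; the others block nobody. If $m\ge1$, the number of blocked correct processes is at most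
\[
\sum_{O:\,c_O\ge k}\bigl(c_O-(k-1)\bigr)\le f-m(k-1)\le f-(k-1),
\]
and if $m=0$ it is $0$. In both cases it is at most $\max(0,f+1-k)$.

To obtain a run of $\mathcal A$, replace the steps of each AR operation by an invocation at its beginning and, if the operation returns, a response at its return. Regard each blocked process as having crashed right after its pending invocation. The omitted steps touch only the snapshot arrays of the objects, which the rest of the algorithm does not read, so what remains is a run of $\mathcal A$. All processes that crash in it belong to $F$ or are blocked, and the number of processes that belong to $F$ or are blocked is at most
\[
f+\max(0,\,f+1-k)=\max(f,\,2f+1-k)\le t .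
\]
So the run is $t$-admissible. Returned names are distinct and at most $g_k(p)$ by Lemma~\ref{lem:safe}; blocked and crashed processes that invoked the object count as participants. For a process that is correct in $\mathcal A'$ and not blocked, every AR operation returns, so the process halts or takes infinitely many steps of $\mathcal A$: it is correct in the run of $\mathcal A$. Hence the AR objects meet their specification. No decision is made inside an AR operation, so the decisions in the two runs are the same.

Since $\mathcal A$ is $t$-resilient, all processes that are correct in its run decide, at most $j$ values are decided, and all of them were proposed. At least $n-t$ processes are neither in $F$ nor blocked, and they are correct in the run of $\mathcal A$. So they decide.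
\end{proof}

The largest integer $f$ allowed in the lemma is the largest one with $f\le t$ and $2f\le t+k-1$. It is $f=\min(t,\lfloor(t+k-1)/2\rfloor)$, the number in Theorem~\ref{thm:strong}.

\subsection{Proof of Theorem~\ref{thm:strong}}

Suppose $\mathcal A$ solves $(n,j)$-SA $t$-resiliently with $j\le f$, where $f=\min(t,\lfloor(t+k-1)/2\rfloor)$. Then $1\le j\le f\le t\le n-1$. We construct a register algorithm $\mathcal B$ that solves $(n,j)$-SA $f$-resiliently, which contradicts \eqref{eq:KR}.

By Lemma~\ref{lem:project}, in runs of $\mathcal A'$ with at most $f$ crashes someone decides, but not necessarily everyone. So in $\mathcal B$ decisions are published in registers $DEC[1..n]$, initially empty, and looked for even by a process that is stuck inside an AR operation: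
\begin{quote}
Each process alternates single steps of $\mathcal A'$, beginning with its proposal, with reads of the entries $DEC[1],\dots,DEC[n]$ in cyclic order. (If its execution of $\mathcal A'$ ever halts without a decision, it continues with the reads alone.) When $\mathcal A'$ makes process $i$ decide $v$, it writes $v$ to $DEC[i]$, decides $v$ and stops. When a process reads a nonempty entry of $DEC$, it decides the value found there and stops.
\end{quote}
Consider a run of $\mathcal B$ with a set $F$ of crashed processes, $|F|\le f$.

\emph{Termination.} Suppose some entry of $DEC$ is ever written. Then every correct process that has not decided keeps cycling through $DEC$ until it reads a nonempty entry, and decides. Now suppose no entry is ever written. Then no process outside $F$ decides or stops, and each of them executes $\mathcal A'$ until it halts, or forever. If we erase the reads of $DEC$, we obtain a run of $\mathcal A'$ in which all crashed processes belong to $F$. By Lemma~\ref{lem:project} some process outside $F$ decides in it. This process does not crash in $\mathcal B$, so it writes its entry of $DEC$, a contradiction.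

\emph{Agreement and validity.} Every value decided in $\mathcal B$ is a decision that $\mathcal A'$ makes in this run. There are at most $n$ such decisions. Take a finite prefix of the run that contains all of them and also contains the proposal of every process outside $F$. Erase the operations on $DEC$; the result is a prefix of a run of $\mathcal A'$. Extend it as follows: the processes in $F$ take no further step, and all processes outside $F$, including those that stopped in $\mathcal B$, continue to execute $\mathcal A'$ without crashing. This gives a run of $\mathcal A'$ in which all crashed processes belong to $F$. By Lemma~\ref{lem:project} at most $j$ values are decided in it, and all of them were proposed in it. Every proposal in it was made in the prefix, hence also in the run of $\mathcal B$. So in the run of $\mathcal B$ at most $j$ values are decided, all of them proposed.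

Thus $\mathcal B$ solves $(n,j)$-SA $f$-resiliently from registers, and this contradicts \eqref{eq:KR}. The wait-free bound and Theorem~\ref{thm:main} follow by the computations given after the statement of Theorem~\ref{thm:strong}. \hfill$\square$

\section{What the objects can do}\label{sec:upper}

We now show that Theorem~\ref{thm:main} is sharp: the hypothesis $k<t$ cannot be dropped. The building block is wait-free $k$-set agreement among $k+1$ processes, by the losers argument of the introduction. Forming several groups gives an upper bound for all $t$; for $t=k$ it is the known result mentioned there.

\begin{proposition}\label{prop:upper}
Let $1\le k,t\le n-1$ and
\[
J=k\left\lfloor\tfrac{t+1}{k+1}\right\rfloor+\min\bigl(k,\,(t+1)\bmod(k+1)\bigr)=t+1-\left\lfloor\tfrac{t+1}{k+1}\right\rfloor .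
\]
Then $(n,J)$-SA is solvable $t$-resiliently from registers and adaptive $(p+k-1)$-renaming objects.
\end{proposition}

\begin{proof}
Let $q=\lfloor\frac{t+1}{k+1}\rfloor$ and $r=(t+1)\bmod(k+1)$. Since $r\le k$, the minimum equals $r$, and $kq+r=(k+1)q+r-q=t+1-q$. So the two expressions for $J$ agree.

Partition the processes $1,\dots,t+1$ into $q$ groups of size $k+1$ and one remaining group of size $r$ (possibly empty). In the remaining group every process chooses its own value. Each group of size $k+1$ has its own renaming object and its own snapshot array, and a process of the group does the following.
\begin{enumerate}
\item It writes its value into its entry of the array. Then it invokes the renaming object.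
\item If its new name is at most $k$, it chooses its own value.
\item Otherwise it raises a flag ``lost'' in its entry, keeping the value there, and then scans the array. Let $P$ be the set of processes whose value it sees and $L\subseteq P$ the set of those it sees flagged. It chooses the value of some process in $P\setminus L$.
\end{enumerate}

\emph{Step 3 is possible: $P\ne L$.} Suppose $P=L$. The set $P$ is not empty, since it contains the scanning process. Values are written before the object is invoked, so all processes that have invoked the object by the time of the scan are in $P$; and all processes in $L=P$ have already obtained names larger than $k$. So up to this time the object has exactly $|P|$ participants and has returned $|P|$ distinct names in $\{k+1,\dots,|P|+k-1\}$, a set of size $|P|-1$. This is impossible.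

\emph{At most $k$ values are chosen per group of size $k+1$.} If no process raises a flag, only processes with names in $\{1,\dots,k\}$ choose, so at most $k$ processes do. Otherwise let $\ell$ be the first process to raise its flag. Any process that scans in step 3 does so after raising its own flag, hence not before $\ell$'s flag is up, and has $\ell\in L$. So no process chooses the value in $\ell$'s entry in step 3, and $\ell$ does not choose in step 2. All chosen values come from the entries of the other $k$ processes.

\emph{Spreading the decisions.} A process in a group writes its chosen value to its entry of a shared array $DEC$ and decides it. A process outside all groups repeatedly reads the entries of $DEC$ until it finds a value, and decides that. The group algorithms are wait-free, so every correct process in a group decides. The groups contain $t+1$ processes, so at least one of them is correct and writes to $DEC$; hence all correct processes outside the groups decide as well. All decided values are values chosen in groups, and these were proposed. There are at most $kq+r=J$ of them.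
\end{proof}

\begin{corollary}\label{cor:dichotomy}
Let $1\le k,t\le n-1$. Then $(n,k)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects if and only if $t\le k$. In particular, it is solvable wait-free exactly when $k=n-1$.
\end{corollary}

\begin{proof}
If $t>k$, Theorem~\ref{thm:main} applies. For $t=k$, Proposition~\ref{prop:upper} gives $J=k+1-1=k$; recall that an $(n,g_k)$-AR object is in particular an adaptive $(p+k-1)$-renaming object. A $k$-resilient algorithm is also $t$-resilient for every $t\le k$.
\end{proof}

\begin{corollary}\label{cor:exact}
Let $1\le k,t\le n-1$ and let $j^*$ be the least $j$ such that $(n,j)$-SA is solvable $t$-resiliently from registers and $(n,g_k)$-AR objects. Then: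
\begin{center}
\begin{tabular}{l|l}
case & $j^*$\\ \hline
$t\le k-1$ & $t+1$\\
$t=k$ & $k$\\
$t=k+1$ & $k+1$\\
$k=1$, any $t$ & $\lfloor t/2\rfloor+1$
\end{tabular}
\end{center}
\end{corollary}

\begin{proof}
Theorem~\ref{thm:strong} and Proposition~\ref{prop:upper} give $f+1\le j^*\le J$. We compute both sides.

If $t\le k-1$, then $(t+k-1)/2\ge t$, so $f=t$; and $t+1<k+1$, so $J=t+1$.

If $t=k$, then $f=\lfloor(2k-1)/2\rfloor=k-1$ and $J=k+1-1=k$.

If $t=k+1$, then $f=\min(k+1,k)=k$; and $1\le(k+2)/(k+1)<2$, so $J=k+2-1=k+1$.

If $k=1$, then $f=\lfloor t/2\rfloor$ and $J=t+1-\lfloor(t+1)/2\rfloor=\lceil(t+1)/2\rceil=\lfloor t/2\rfloor+1$.
\end{proof}

In the first row, $j^*=t+1$ is also what registers alone achieve: by \eqref{eq:KR} they cannot do better, and processes $1,\dots,t+1$ can publish their own values for the others to adopt. So for $t\le k-1$ the AR objects do not help. For $k\ge2$ and $t\ge k+2$ we prove only $f+1\le j^*\le J$ and do not claim that either bound is tight.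

\begin{thebibliography}{9}

\bibitem{AADGMS}
Afek, Attiya, Dolev, Gafni, Merritt, Shavit,
\emph{J.~ACM} 40(4), 1993.

\bibitem{BG}
Borowsky, Gafni, 1993.

\bibitem{HS}
Herlihy, Shavit, 1993.

\bibitem{SZ}
Saks, Zaharoglou, 1993.

\bibitem{source}
\emph{From Adaptive Renaming To Set Agreement},
\url{https://pageperso.lis-lab.fr/corentin.travers/pages/PAPER/tcs410.pdf}.

\end{thebibliography}

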